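# Measures annihilated by $\partial_1^3+\partial_2^3+\partial_3^3$ and sets with null projections

## 1. The theorem: two null projections force $|\mu|(E)=0$

Let $\mathcal M(\mathbb R^n;\mathbb R)$ be the space of real-valued signed Radon measures $\mu$ on $\mathbb R^n$ that are locally finite: $|\mu|(K)<\infty$ for every compact $K$, where $|\mu|$ is the total variation. Put
$$P(\xi)=\xi_1^3+\xi_2^3+\xi_3^3,\qquad \mathcal A=P(\partial)=\partial_{x_1}^3+\partial_{x_2}^3+\partial_{x_3}^3 ,$$
and read $\mathcal A\mu$ in the sense of distributions. We write $\mathcal L^m$ for Lebesgue measure, $\mathcal H^\ell$ for $\ell$-dimensional Hausdorff measure, and $\mu\ll\mathcal H^\ell$ if $|\mu|(E)=0$ for every Borel set $E$ with $\mathcal H^\ell(E)=0$.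

**Theorem 1.** Let $\mu\in\mathcal M(\mathbb R^3;\mathbb R)$ with $\mathcal A\mu=0$. If $E\subset\mathbb R^3$ is Borel and its projections to two of the three coordinate planes are $\mathcal L^2$-null, then $|\mu|(E)=0$. In particular $\mu\ll\mathcal H^2$. The exponent $2$ is sharp.

The problem behind the theorem asks how small a set can be and still be charged by a solution of $\mathcal A\mu=0$ that is merely a measure. It is known that $\mu\ll\mathcal H^1$ for each such $\mu$ (Section 3 contains a short proof), and the problem was to prove or disprove $\mu\ll\mathcal H^2$. The answer is that it is true. The bound follows from the first assertion because orthogonal projections are Lipschitz: if $\mathcal H^2(E)=0$, then all coordinate projections of $E$ are $\mathcal L^2$-null.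

The first assertion says much more. Let $N\subset\mathbb R$ be a Borel set with $\mathcal L^1(N)=0$ and Hausdorff dimension $1$, for example a countable union of Cantor sets of dimensions $1-1/j$. The set $E=\{x: x_1-x_2\in N,\ x_1-x_3\in N\}$ is a linear image of $\mathbb R\times N\times N$, so it has Hausdorff dimension $3$. Its projection to the $(x_1,x_2)$-plane lies in $\{x_1-x_2\in N\}$ and its projection to the $(x_1,x_3)$-plane lies in $\{x_1-x_3\in N\}$; both are null by Fubini. So no solution charges $E$.

Sections 2–7 prove Theorem 1. From Section 8 on we treat arbitrary homogeneous operators $P(\partial)$ on $\mathbb R^n$; the result there is Theorem 2.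

## 2. Plane waves

The simplest solutions are constant along parallel planes. Let $\xi\ne0$ and let $\tau$ be a locally finite measure on $\mathbb R$. Put
$$\mu_{\xi,\tau}(B)=\int_{\mathbb R}\mathcal H^2\big(B\cap\{x\cdot\xi=t\}\big)\,d\tau(t)\qquad(B\text{ bounded Borel}).$$
For $\psi\in C_c^\infty(\mathbb R^3)$ let $g(t)=\int_{\{x\cdot\xi=t\}}\psi\,d\mathcal H^2$. Split $e_i=\frac{\xi_i}{|\xi|^2}\xi+w$ with $w\perp\xi$. The derivative in direction $w$ integrates to zero over the plane, and the derivative in direction $\xi/|\xi|^2$ gives $g'(t)$. Hence $\int_{\{x\cdot\xi=t\}}\partial_i\psi\,d\mathcal H^2=\xi_i\,g'(t)$, and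
$$\int\mathcal A\psi\,d\mu_{\xi,\tau}=P(\xi)\int g'''\,d\tau .$$
So $\mathcal A\mu_{\xi,\tau}=0$ whenever $\xi$ lies in the *characteristic set* $\{P=0\}$. For example, $(1,-1,0)$ is characteristic, and with $\tau=\delta_0$ we see that a multiple of $\mathcal H^2\llcorner\{x_1=x_2\}$ is a solution.

This settles sharpness. The measure $\mu=\mathcal H^2\llcorner\{x_1=x_2\}$ satisfies $\mathcal A\mu=0$, which can also be read off from
$$\mathcal A=(\partial_1^2-\partial_1\partial_2+\partial_2^2)(\partial_1+\partial_2)+\partial_3^3,$$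
since $\mu$ is invariant in the directions $(1,1,0)$ and $(0,0,1)$. The plane is $\mathcal H^s$-null for every $s>2$, so $\mu\not\ll\mathcal H^s$ for $s>2$.

It also shows that one null projection does not suffice: $E=\{x_1=x_2\}$ has a null projection to the $(x_1,x_2)$-plane, yet $|\mu|(E)\neq0$.

With two null projections, plane waves obey the theorem. A characteristic $\xi\neq0$ has at most one vanishing coordinate, because $P(te_i)=t^3$. Projecting along $e_i$ maps the plane $\{x\cdot\xi=t\}$ bijectively onto a coordinate plane if $\xi_i\neq0$. Of the two projection directions in the hypothesis, at least one, say $e_i$, has $\xi_i\ne0$. Then each slice $E\cap\{x\cdot\xi=t\}$ is carried by a linear bijection into a null set, so it is $\mathcal H^2$-null, and $|\mu_{\xi,\tau}|(E)=0$.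

## 3. Push-forwards of localized solutions

"Finite measure" means a finite signed (from Section 8 on, possibly complex) Borel measure. For a linear map $p:\mathbb R^n\to\mathbb R^m$ and a compactly supported distribution $T$, the push-forward is $\langle p_\#T,\psi\rangle=\langle T,\psi\circ p\rangle$; for measures, $p_\#m(Z)=m(p^{-1}(Z))$. For instance, if $\mu=\mathcal H^2\llcorner\{x_1=x_2\}$ and $p(x)=x_1-x_2$, then $p_\#(\varphi\mu)=\big(\int\varphi\,d\mu\big)\delta_0$.

If $p(x)=(x\cdot\eta_1,\dots,x\cdot\eta_m)$, then testing with $\psi\circ p$ and the chain rule give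
$$p_\#(\partial_iT)=\sum_{j=1}^m(\eta_j)_i\,\partial_{y_j}\,p_\#T. \tag{1}$$
Consequently $p_\#(F(\partial)T)=F_\eta(\partial_y)\,p_\#T$ for every polynomial $F$, where $F_\eta(\zeta)=F(\zeta_1\eta_1+\dots+\zeta_m\eta_m)$. Projecting $T$ to a subspace restricts the symbol to that subspace.

**Lemma 1.** Let $\mu\in\mathcal M(\mathbb R^n;\mathbb R)$, let $p:\mathbb R^n\to\mathbb R^m$ be linear and $Z\subset\mathbb R^m$ Borel. If $p_\#(\varphi\mu)(Z)=0$ for all $\varphi\in C_c^\infty(\mathbb R^n)$, then $|\mu|(p^{-1}(Z))=0$.

*Proof.* The hypothesis says $\int\varphi\,d(\mu\llcorner p^{-1}(Z))=0$ for all $\varphi\in C_c^\infty$. Every $\varphi\in C_c$ is a uniform limit of mollifications supported in one ball, on which $|\mu|$ is finite. So the identity holds for all $\varphi\in C_c$, and $\mu\llcorner p^{-1}(Z)=0$. $\square$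

Fix $\mu$ with $\mathcal A\mu=0$ and $\varphi\in C_c^\infty(\mathbb R^3)$. Since $\varphi\,\partial_i^3\mu=\partial_i^3(\varphi\mu)-3\partial_i^2(\partial_i\varphi\,\mu)+3\partial_i(\partial_i^2\varphi\,\mu)-\partial_i^3\varphi\,\mu$, summing over $i$ gives
$$\mathcal A(\varphi\mu)=\sum_{i=1}^3\Big[3\partial_i^2(\partial_i\varphi\,\mu)-3\partial_i(\partial_i^2\varphi\,\mu)+\partial_i^3\varphi\,\mu\Big]. \tag{2}$$
The left side has order $3$; the right side consists of derivatives of order at most $2$ of compactly supported finite measures. The whole proof uses this gain of one derivative.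

We use two facts about convolution. If $S$ has compact support, then $\partial(T*S)=(\partial T)*S=T*(\partial S)$. If $\lambda$ is a locally finite positive measure and $m$ a compactly supported finite measure, then $|\lambda*m|(Z)\le\int\lambda(Z-y)\,d|m|(y)$.

**Projecting to a line.** Suppose $P(\xi)\neq0$. Let $p(x)=x\cdot\xi$ and $\rho=p_\#(\varphi\mu)$, a measure on $\mathbb R$. By (1), $\partial_i$ becomes $\xi_i\frac{d}{ds}$, so (2) reads
$$P(\xi)\,\rho'''=m_1''+m_2'+m_3$$
with compactly supported finite measures $m_j$. Convolve with $s_+^2/2$, whose third derivative is $\delta_0$: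
$$P(\xi)\,\rho=1_{\{s>0\}}*m_1+s_+*m_2+\tfrac12s_+^2*m_3\in L^\infty_{loc}.$$
So $\rho\ll\mathcal L^1$, and Lemma 1 gives $|\mu|(\{x\cdot\xi\in N\})=0$ for every Lebesgue-null Borel set $N\subset\mathbb R$. If $\mathcal H^1(E)=0$, then $p(E)$ lies in such an $N$, so $|\mu|(E)=0$. Hence $\mu\ll\mathcal H^1$.

## 4. What goes wrong when one projects to a plane

The line argument suggests its own improvement: project to a plane, show that $\rho=p_\#(\varphi\mu)$ is absolutely continuous with respect to $\mathcal L^2$, and conclude $\mu\ll\mathcal H^2$ as above. On a line the restricted symbol $P(\xi)s^3$ vanishes only at $0$. On a plane one would want $P_\eta(\zeta)=P(\zeta_1\eta_1+\zeta_2\eta_2)$ to have no real zeros $\zeta\neq0$.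

This fails for every plane. If $\eta_1,\eta_2$ are independent, then $P_\eta$ is a binary cubic form (or zero), so it has a real zero $\zeta\ne0$. Put $\xi=\zeta_1\eta_1+\zeta_2\eta_2$. The measure $\mathcal H^2\llcorner\xi^\perp$ is a solution by Section 2, and since $\zeta\cdot p(x)=x\cdot\xi$, its localized projection $\rho$ is carried by the line $\{\zeta\cdot y=0\}$, which is $\mathcal L^2$-null. For $\varphi\ge0$, $\varphi\not\equiv 0$ on the plane, $\rho\neq0$. So $\rho\ll\mathcal L^2$ is false, whichever plane one chooses.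

The example also shows what may still be true: the singular part of $\rho$ can spread along lines in the *characteristic direction* $\ell\perp\zeta$. We shall prove that nothing worse happens: $\rho$ vanishes on sets meeting every line in a characteristic direction in length zero. The points lost in this way lie in a cylinder $\{x\cdot\xi\in N\}$ with $N$ null. A second plane gives a second cylinder $\{x\cdot\xi'\in N'\}$. The intersection of the two cylinders is the preimage of the *product* $N\times N'$ under a third projection $x\mapsto(x\cdot\xi,x\cdot\xi')$, and a product of two null sets meets every line, in whatever direction, in length zero. So the third projection removes it.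

## 5. A plane with a single characteristic direction

The first kind of plane is $\mathrm{span}(e_1,e_2)$, on which the cubic form has exactly one real zero up to scaling.

**Lemma 2.** Let $\mathcal A\mu=0$, $\varphi\in C_c^\infty(\mathbb R^3)$, $p(x)=(a,b)=(x_1-x_2,\,x_1+x_2)$ and $\rho=p_\#(\varphi\mu)$. If $Z\subset\mathbb R^2$ is Borel with $\mathcal L^1(Z_a)=0$ for *every* $a\in\mathbb R$, where $Z_a=\{b:(a,b)\in Z\}$, then $\rho(Z)=0$.

*Proof.* **Step 1: the equation for $\rho$.** By (1), $p_\#$ turns $\partial_1,\partial_2,\partial_3$ into $\partial_a+\partial_b$, $-\partial_a+\partial_b$, $0$. Since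
$$(\partial_a+\partial_b)^3+(-\partial_a+\partial_b)^3=2\partial_bQ,\qquad Q:=3\partial_a^2+\partial_b^2,$$
(2) becomes
$$2\partial_bQ\rho=\partial_a^2m_1+\partial_a\partial_bm_2+\partial_b^2m_3+\partial_an_1+\partial_bn_2+k$$
with compactly supported finite measures $m_i,n_i,k$.

**Step 2: make each second-order term divisible by $Q$ or by $\partial_b$.** Only $\partial_a^2m_1$ is not. Write $\partial_a^2=\frac13(Q-\partial_b^2)$:
$$2\partial_bQ\rho=\tfrac13Qm_1+\partial_b\big(\partial_am_2+\partial_b(m_3-\tfrac13m_1)\big)+\partial_an_1+\partial_bn_2+k. \tag{3}$$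

**Step 3: invert the elliptic factor $Q$, to reach an equation for $\partial_b$ alone.** Let $G=\frac1{4\pi\sqrt3}\log\big(\frac{a^2}3+b^2\big)$. Rescaling $a=\sqrt3a'$ turns $Q$ into the Laplacian, and $G$ is $\frac1{\sqrt3}$ times its usual fundamental solution; the factor accounts for $da\,db=\sqrt3\,da'\,db$. So $QG=\delta_0$. Both $G$ and its first derivatives, which are $O(1/|y|)$ near $0$, are in $L^1_{loc}$, so
$$f:=\tfrac12\Big(\partial_aG*m_2+\partial_bG*(m_3-\tfrac13m_1)\Big),\qquad g:=\partial_aG*n_1+\partial_bG*n_2+G*k$$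
are in $L^1_{loc}$. By construction $2\partial_bQf=\partial_b(\partial_am_2+\partial_b(m_3-\frac13m_1))$ and $Qg=\partial_an_1+\partial_bn_2+k$. Hence (3) says
$$Q\Big[2\partial_b(\rho-f)-\tfrac13m_1-g\Big]=0 .$$
After the rescaling the bracket is a harmonic distribution, so it is $C^\infty$ by Weyl's lemma. Therefore $\sigma:=\rho-f$ is a locally finite measure whose derivative $\partial_b\sigma$ is also a locally finite measure.

**Step 4: a measure whose $b$-derivative is a measure does not charge $Z$.** Take $\chi\in C_c^\infty(\mathbb R^2)$ with $\chi=1$ near $\operatorname{supp}\rho$. Then $m':=\partial_b(\chi\sigma)=(\partial_b\chi)\sigma+\chi\,\partial_b\sigma$ is a compactly supported finite measure. Let $\Lambda=\delta_0(da)\otimes1_{\{b>0\}}db$, so that $\partial_b\Lambda=\delta_0$ and $\chi\sigma=(\partial_b\Lambda)*(\chi\sigma)=\Lambda*m'$. Thus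
$$|\chi\sigma|(Z)\le\int\mathcal L^1\big(\{s>0:\ b+s\in Z_a\}\big)\,d|m'|(a,b)=0 .$$

**Step 5: conclusion.** By Fubini $\mathcal L^2(Z)=0$, so $\int_Z\chi f=0$. As $\rho=\chi\rho=\chi f+\chi\sigma$, we get $\rho(Z)=0$. $\square$

## 6. The projection along $(1,1,1)$

The third projection will be $q(x)=(x_1-x_3,x_2-x_3)$. Its restricted cubic has three real zero lines, and there is an explicit fundamental solution.

**Lemma 3.** Let $\mathcal A\mu=0$, let $q(x)=(u,v)=(x_1-x_3,\,x_2-x_3)$, and let $N,N'\subset\mathbb R$ be Lebesgue-null Borel sets. Then $q_\#(\varphi\mu)(N\times N')=0$ for every $\varphi\in C_c^\infty(\mathbb R^3)$. Hence $|\mu|\big(\{x_1-x_3\in N,\ x_2-x_3\in N'\}\big)=0$.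

*Proof.* **Step 1: the equation.** Let $\rho=q_\#(\varphi\mu)$. Now $\partial_1,\partial_2,\partial_3$ become $\partial_u,\partial_v,-(\partial_u+\partial_v)$, and
$$\partial_u^3+\partial_v^3-(\partial_u+\partial_v)^3=-3\,\partial_u\partial_v(\partial_u+\partial_v).$$
So (2) gives $\partial_u\partial_v(\partial_u+\partial_v)\rho=\sum_{|\alpha|\le2}\partial^\alpha m_\alpha$ with compactly supported finite measures $m_\alpha$.

**Step 2: a fundamental solution and its second derivatives.** Let $F(u,v)=\max\{0,\min\{u,v\}\}$. It is Lipschitz, with $\partial_uF=1_{\{0<u<v\}}$ and $\partial_vF=1_{\{0<v<u\}}$ a.e. So $(\partial_u+\partial_v)F=1_{\{u>0,\,v>0\}}$ a.e., and $\partial_u\partial_v(\partial_u+\partial_v)F=\delta_0$. With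
$$\lambda_1=\int_0^\infty\delta_{(0,s)}\,ds,\qquad\lambda_2=\int_0^\infty\delta_{(s,0)}\,ds,\qquad\lambda_3=\int_0^\infty\delta_{(s,s)}\,ds$$
we have
$$\partial_u^2F=\lambda_1-\lambda_3,\qquad\partial_u\partial_vF=\lambda_3,\qquad\partial_v^2F=\lambda_2-\lambda_3 .$$
Indeed, for fixed $v>0$ the function $u\mapsto1_{\{0<u<v\}}$ jumps up at $u=0$ and down at $u=v$, which gives the first formula. For fixed $u>0$, $v\mapsto1_{\{0<u<v\}}$ jumps up at $v=u$, which gives the second. The third follows by symmetry.

**Step 3: a formula for $\rho$.** As $\rho$ has compact support,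
$$\rho=F*\big(\partial_u\partial_v(\partial_u+\partial_v)\rho\big)=\sum_{|\alpha|\le2}(\partial^\alpha F)*m_\alpha=\sum_{i=1}^3\lambda_i*M_i+h,$$
with compactly supported finite measures $M_i$, and $h\in L^1_{loc}$ collecting the terms $|\alpha|\le1$, in which $\partial^\alpha F$ is locally bounded.

**Step 4: evaluate on $Z=N\times N'$.** Since $\mathcal L^2(Z)=0$, $h$ contributes nothing. With $\ell_1=(0,1)$, $\ell_2=(1,0)$, $\ell_3=(1,1)$,
$$|\lambda_i*M_i|(Z)\le\int\mathcal L^1\big(\{s>0:(u,v)+s\ell_i\in Z\}\big)\,d|M_i|(u,v).$$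
For $i=1,3$ the condition forces $v+s\in N'$, and for $i=2$ it forces $u+s\in N$. So the inner measure is always $0$, and $\rho(Z)=0$. The last assertion is Lemma 1. $\square$

## 7. Two cylinders meet in a product set: proof of Theorem 1

Permuting coordinates preserves $\mathcal A$, hence the class of solutions. So we may assume that the projections of $E$ to the $(x_1,x_3)$- and the $(x_2,x_3)$-plane are null.

**Step 1: each null projection confines $E$ to a cylinder.** Suppose first that $E$ is a Borel set with null projection to the $(x_1,x_2)$-plane, and let $p$ be as in Lemma 2. Since $(x_1,x_2)\mapsto(a,b)$ is a linear isomorphism, $p(E)$ is $\mathcal L^2$-null. Choose a null Borel set $Z_0\supset p(E)$. By Fubini, $N:=\{a:\mathcal L^1((Z_0)_a)>0\}$ is a Lebesgue-null Borel set. Lemma 2 requires *every* slice to be null, so we cut away the bad ones: $Z:=Z_0\setminus(N\times\mathbb R)$ has only null slices. Lemma 2, for all $\varphi$, and Lemma 1 give $|\mu|(p^{-1}(Z))=0$. As $E\cap\{x_1-x_2\notin N\}\subset p^{-1}(Z)$,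
$$|\mu|\big(E\cap\{x_1-x_2\notin N\}\big)=0 .$$
Applying this with permuted coordinates to our $E$, we get Lebesgue-null Borel sets $N_2,N_1\subset\mathbb R$ with
$$|\mu|\big(E\cap\{x_1-x_3\notin N_2\}\big)=0,\qquad|\mu|\big(E\cap\{x_2-x_3\notin N_1\}\big)=0 .$$

**Step 2: the intersection of the cylinders is null.** Up to a $|\mu|$-null set, $E\subset\{x_1-x_3\in N_2,\ x_2-x_3\in N_1\}$, which is $|\mu|$-null by Lemma 3. Hence $|\mu|(E)=0$.

The bound $\mu\ll\mathcal H^2$ follows because projections are Lipschitz, and sharpness was shown in Section 2. This proves Theorem 1. $\blacksquare$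

## 8. Arbitrary homogeneous operators

Let $P$ now be a nonzero real homogeneous polynomial of degree $k\ge1$ on $\mathbb R^n$, $n\ge2$. Call $\mu\in\mathcal M(\mathbb R^n;\mathbb R)$ *$P$-free* if $P(\partial)\mu=0$. For $\eta=(\eta_1,\eta_2)\in(\mathbb R^n)^2$ let $p_\eta(x)=(x\cdot\eta_1,x\cdot\eta_2)$.

A set is *countably $2$-rectifiable* if $\mathcal H^2$-almost all of it is covered by countably many embedded $C^1$ surfaces; at $\mathcal H^2$-a.e. point of its intersection with one of them its (approximate) tangent plane $T_x\Sigma$ is the tangent plane of that surface. It is *purely $2$-unrectifiable* if it meets every embedded $C^1$ surface in an $\mathcal H^2$-null set. Surfaces are examples of the first kind. For the second, let $K\subset[0,1]$ be the self-similar Cantor set built from two maps of ratio $\frac14$, and take $E=K\times K\times[0,1]\subset\mathbb R^3$. Covering $E$ by $16^j$ cubes of side $4^{-j}$ gives $\mathcal H^2(E)<\infty$. The natural product measure satisfies $\nu(B_r)\le Cr^{1/2}r^{1/2}r=Cr^2$ for $r\le1$, so $\mathcal H^2(E)>0$.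 All coordinate projections of $E$ are null because $\mathcal L^1(K)=0$. A $C^1$ surface $M$ is, locally, a $C^1$ graph over some coordinate plane, on which $E\cap M$ has null projection; so $\mathcal H^2(E\cap M)=0$.

**Theorem 2.**

(a) Suppose $P$ has no real linear factor. If $\mu$ is $P$-free and $E$ is Borel with $\mathcal L^2(p_\eta(E))=0$ for a.e. $\eta$ (equivalently, $E$ has null orthogonal projection on a.e. $2$-plane), then $|\mu|(E)=0$. In particular $\mu\ll\mathcal H^2$.

(b) If $P$ has a real linear factor $v\cdot\xi$, then $\mathcal H^1\llcorner\mathbb Rv$ is $P$-free and is not $\ll\mathcal H^2$. Hence "$\mu\ll\mathcal H^2$ for all $P$-free $\mu$" holds if and only if $P$ has no real linear factor.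

(c) In the situation of (a), let $S=\{x:\limsup_{r\to0}r^{-2}|\mu|(B_r(x))>0\}$. Then $\mu\llcorner S=g\,\mathcal H^2\llcorner\Sigma$ with $\Sigma$ countably $2$-rectifiable, and $P=0$ on $(T_x\Sigma)^\perp$ for $|\mu|$-a.e. $x\in S$.

(d) Let $n=3$ and let $d$ be the maximal dimension of a linear subspace contained in $\{P=0\}$. Then every $P$-free $\mu$ satisfies $\mu\ll\mathcal H^{3-d}$, and this is sharp: if $V\subset\{P=0\}$ is a $d$-dimensional subspace, then $\mathcal H^{3-d}\llcorner V^\perp$ is $P$-free.

The equivalence in (a) holds because, for independent $\eta_1,\eta_2$, $p_\eta(E)$ is a linear isomorphic image of the orthogonal projection of $E$ on $\mathrm{span}(\eta)$. Moreover, the push-forward of a Gaussian measure on $(\mathbb R^n)^2$ under $\eta\mapsto\mathrm{span}(\eta)$ is rotation invariant, so it is the invariant measure on the $2$-planes, and null sets correspond.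

For $P=\xi_1^3+\xi_2^3+\xi_3^3$ there is no real linear factor: otherwise $P$ would vanish on a plane, after a permutation $\xi_1=\alpha\xi_2+\beta\xi_3$, and $(\alpha\xi_2+\beta\xi_3)^3+\xi_2^3+\xi_3^3=0$ would require $\alpha^3=\beta^3=-1$ and $\alpha^2\beta=0$. So (c) says that $\mu\llcorner S$ lives on a rectifiable set with normals in the characteristic cone.

The proof of (a) repeats Section 7 with generic planes. Three things must be supplied: a class of planes on which the restricted symbol can be handled (Section 9), a replacement for Lemmas 2 and 3 on such planes (Section 10), and the fact that two characteristic vectors from two generic planes span a plane of the same class (Section 11).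

## 9. Good planes

Assume in Sections 9–11 that $P$ has no real linear factor. Factor $P=c\prod_jR_j^{m_j}$ with pairwise non-proportional irreducible $R_j\in\mathbb R[\xi]$ (homogeneous, as factors of a homogeneous polynomial), so $\deg R_j\ge2$, and put $R=\prod_jR_j$. It is squarefree over $\mathbb R$, hence over $\mathbb C$. Let $\mathrm{Disc}(\eta_1,\eta_2)$ be the discriminant of the binary form $R_\eta(\zeta)=R(\zeta_1\eta_1+\zeta_2\eta_2)$. It is a polynomial in $\eta$, and it is nonzero exactly when $R_\eta$ is not the zero form and has only simple zeros on $\mathbb P^1(\mathbb C)$.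

**Definition.** A pair $\eta$ is *good* if $\mathrm{Disc}(\eta)\ne0$. Let $G\subset(\mathbb R^n)^2$ be the set of good pairs.

For $P=\xi_1^3+\xi_2^3+\xi_3^3$ the pairs used in Part one are good: Lemma 2 has $P_\eta=2\zeta_2(3\zeta_1^2+\zeta_2^2)$ and Lemma 3 has $P_\eta=-3\zeta_1\zeta_2(\zeta_1+\zeta_2)$. The pair $\big((1,-1,0),(0,0,1)\big)$ is not good, since $P_\eta=\zeta_2^3$.

If $\eta_1,\eta_2$ are dependent, then $R_\eta$ is zero or a constant times a power of degree $\deg R\ge2$ of a linear form, so $\eta$ is not good. Thus good pairs are independent. Goodness depends only on $\mathrm{span}(\eta_1,\eta_2)$, because a change of basis is an invertible linear substitution in $\zeta$. The same holds for complex vectors and complex spans.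

The polynomial $\mathrm{Disc}$ is not identically zero. To see this, choose linear coordinates with $R(e_1)\ne0$. As a polynomial in $\xi_1$, $R$ has the constant leading coefficient $R(e_1)$, and since $R$ is squarefree, its discriminant in $\xi_1$ is a nonzero polynomial in $\xi'=(\xi_2,\dots,\xi_n)$. Choose $\xi'$ outside its zero set, and $\eta_1=e_1$, $\eta_2=(0,\xi')$. Then $R_\eta(\zeta_1,1)=R(\zeta_1,\xi')$ has full degree and simple zeros, so $\eta$ is good. Hence $G$ is open and its complement is $\mathcal L^{2n}$-null.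

## 10. Localized projections to a good plane

**Lemma 4.** Let $\eta$ be good, let $\zeta^1,\dots,\zeta^s\in\mathbb R^2$ ($s\ge0$) represent the real zeros of $P_\eta$ up to scaling, and let $0\ne\ell_i\perp\zeta^i$. Let $\mu$ be $P$-free. If $Z\subset\mathbb R^2$ is Borel, $\mathcal L^2(Z)=0$, and $Z$ meets every line parallel to any $\ell_i$ in a set of length zero, then $|\mu|(p_\eta^{-1}(Z))=0$.

*Proof.* By Lemma 1 it suffices to show $\rho(Z)=0$ for $\rho=(p_\eta)_\#(\varphi\mu)$ with $\varphi\in C_c^\infty(\mathbb R^n)$.

**Step 1: the equation.** Write $P^{(\beta)}=\partial_\xi^\beta P$. For every polynomial $F$ and distribution $T$,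
$$\varphi F(\partial)T=\sum_\beta\frac{(-1)^{|\beta|}}{\beta!}F^{(\beta)}(\partial)\big((\partial^\beta\varphi)T\big). \tag{4}$$
By linearity it suffices to pass from $F$ to $\xi_iF$. Apply (4) for $F$ to $\partial_iT$, and use $(\partial^\beta\varphi)\partial_iT=\partial_i((\partial^\beta\varphi)T)-(\partial^{\beta+e_i}\varphi)T$. The coefficient operator of $(\partial^\beta\varphi)T$ becomes $\frac{(-1)^{|\beta|}}{\beta!}\big(\xi_iF^{(\beta)}+\beta_iF^{(\beta-e_i)}\big)(\partial)$, and the bracket is $(\xi_iF)^{(\beta)}$. Applying (4) to $P$ and $\mu$, isolating $\beta=0$ and pushing forward with (1), we get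
$$P_\eta(\partial)\rho=\sum_{1\le|\beta|\le k}P^{(\beta)}_\eta(\partial)\,m_\beta \tag{5}$$
with compactly supported finite measures $m_\beta$ on $\mathbb R^2$.

**Step 2: the quotients $P_\eta^{(\beta)}/P_\eta$ have poles of order at most $|\beta|$.** Let $L_1,\dots,L_D$, $D=\deg R$, be the pairwise non-proportional complex linear forms that divide $R_\eta$. We number them so that $L_i(\zeta)=\zeta\cdot\ell_i$ for $i\le s$ are those vanishing at the real zeros; $L_i$ for $i>s$ has no real zero except $0$. Since $R_\eta=\prod_j(R_j)_\eta$ has simple zeros, each $L_i$ divides exactly one $(R_j)_\eta$, and only once. With $m_i:=m_j$ for that $j$, $P_\eta=c'\prod_iL_i^{m_i}$, $c'\neq0$. Each derivative lowers the power of $R_j$ in $P$ by at most one, so $R_j^{m_j-|\beta|}$ divides $P^{(\beta)}$ if $|\beta|\le m_j$. Restricting, $\prod_iL_i^{(m_i-|\beta|)_+}$ divides $P_\eta^{(\beta)}$. With $r=|\beta|\ge1$ and $r_i=\min(m_i,r)\le r$,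
$$f_\beta:=\frac{P_\eta^{(\beta)}}{P_\eta}=\frac{N_\beta}{\prod_iL_i^{r_i}},$$
where $f_\beta$ is zero or homogeneous of degree $-r$. Here simplicity of *all* zeros on the good plane is used.

**Step 3: partial fractions.** We separate the poles. Choose a real linear form $M(\zeta)=\zeta\cdot\ell_M$ not proportional to any $L_i$, and a linear form $T$ independent of $M$. Put $z=T/M$. Then $L_i/M=:l_i(z)$ is a non-constant affine function of $z$, the zeros of the $l_i$ are distinct, and $N_\beta$ divided by $M^{\deg N_\beta}$ is a polynomial in $z$ of degree at most $\deg N_\beta=\sum r_i-r$ (if $N_\beta\ne0$). So $f_\beta=M^{-r}h(z)$, where $h$ has denominator $\prod l_i^{r_i}$ of degree $\sum r_i$ and numerator of smaller degree. Hence $h=\sum_i\sum_{t=1}^{r_i}c_{i,t}\,l_i(z)^{-t}$, that is,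
$$f_\beta=\sum_{i=1}^D\sum_{t=1}^{r_i}c_{i,t}\,M^{-(r-t)}L_i^{-t},\qquad 1\le t\le r_i\le r. \tag{6}$$

**Step 4: a convolution algebra in which the linear forms are invertible.** After changing signs of $\ell_1,\dots,\ell_s,\ell_M$, there are $\theta\in\mathbb R^2$ and $c>0$ such that all of them lie in the proper closed convex cone $\Gamma=\{y:\theta\cdot y\ge c|y|\}$: take $\theta$ orthogonal to none of them. Let $\mathcal D_\Gamma$ be the space of complex distributions supported in $K+\Gamma$ for some compact $K$. Addition is a proper map on $(K+\Gamma)\times(K'+\Gamma)$, so $\mathcal D_\Gamma$ is a commutative associative convolution algebra with unit $\delta_0$. For the same reason, on a given ball a convolution depends only on the restrictions of the factors to bounded sets. So $\mathcal J:=\mathcal D_\Gamma\cap C^\infty$ is an ideal, and the convolution of a locally finite measure with an $L^1_{loc}$ function, both in $\mathcal D_\Gamma$, is in $L^1_{loc}$.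

The map $\Phi(F)=[F(\partial)\delta_0]$ is a ring homomorphism from $\mathbb C[\zeta_1,\zeta_2]$ to $\mathcal D_\Gamma/\mathcal J$. For $\ell\in\Gamma\setminus\{0\}$ we have $\partial_\ell\int_0^\infty\delta_{s\ell}\,ds=\delta_0$, since $-\int_0^\infty(\partial_\ell\psi)(s\ell)\,ds=\psi(0)$. So $\Phi(L_i)$, $i\le s$, and $\Phi(M)$ are invertible, with inverses the classes of
$$\Lambda_i=\int_0^\infty\delta_{s\ell_i}\,ds,\qquad\Lambda_M=\int_0^\infty\delta_{s\ell_M}\,ds .$$

Let $i>s$ and $L_i(\zeta)=\alpha\zeta_1+\beta\zeta_2$. As $L_i$ has no real zero besides $0$, $\alpha,\beta\in\mathbb C$ are linearly independent over $\mathbb R$, so $w(y)=\beta y_1-\alpha y_2$ is a real-linear isomorphism $\mathbb R^2\to\mathbb C$. Moreover $L_i(\partial)w=0$ and $L_i(\partial)\bar w=\alpha\bar\beta-\beta\bar\alpha=:\kappa\ne0$, so $L_i(\partial)=\kappa\,\partial_{\bar w}$. Since $\partial_{\bar w}\frac1{\pi w}$ is the Dirac mass in the coordinate $w$, some constant $C$ gives $L_i(\partial)\frac Cw=\delta_0$. Because $\bar w^j\delta_0=0$ for $j\ge1$, the Leibniz rule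 gives $L_i(\partial)\big(\bar w^j\frac Cw\big)=\kappa j\,\bar w^{j-1}\frac Cw$. Hence
$$E_{i,t}:=\frac{C}{\kappa^{t-1}(t-1)!}\,\frac{\bar w^{\,t-1}}{w}\in L^1_{loc}\qquad\text{satisfies}\qquad L_i(\partial)^tE_{i,t}=\delta_0,$$
and $E_{i,t}$ is smooth off $0$. With $\chi\in C_c^\infty(\mathbb R^2)$, $\chi=1$ near $0$, we get $L_i(\partial)^t(\chi E_{i,t})-\delta_0\in C_c^\infty$. So $\Phi(L_i)$ is invertible and $\Phi(L_i)^{-t}=[\chi E_{i,t}]$.

**Step 5: a formula for $\rho$.** By Step 4, $\Phi$ extends to fractions whose denominators are products of the $L_i$ and $M$. So (5) gives $[\rho]=\sum_\beta\Phi(f_\beta)[m_\beta]$. Insert (6). The terms have the following representatives.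

* For $i\le s$ and $t=r$: $\Lambda_i^{*r}=\int_0^\infty\frac{s^{r-1}}{(r-1)!}\,\delta_{s\ell_i}\,ds$.
* For $i\le s$ and $t<r$: $\Lambda_M^{*(r-t)}*\Lambda_i^{*t}$. It is the image of a polynomial density on the quadrant under the linear isomorphism $(s,s')\mapsto s\ell_M+s'\ell_i$, hence a locally bounded function.
* For $i>s$: $\Lambda_M^{*(r-t)}*(\chi E_{i,t})$, where the first factor is omitted if $t=r$. It is in $L^1_{loc}$.

Convolving with the $m_\beta$ and including the smooth error in $h$,
$$\rho=\sum_{i=1}^s\sum_{r=1}^k\Lambda_i^{*r}*m_{i,r}+h,\qquad h\in L^1_{loc}, \tag{7}$$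
with compactly supported finite (complex) measures $m_{i,r}$.

**Step 6: conclusion.** On bounded parts of $Z$ the term $h$ gives zero, since $\mathcal L^2(Z)=0$, and
$$|\Lambda_i^{*r}*m_{i,r}|(Z)\le\int\int_0^\infty1_Z(y+s\ell_i)\frac{s^{r-1}}{(r-1)!}\,ds\,d|m_{i,r}|(y)=0,$$
because $Z$ meets the line $y+\mathbb R\ell_i$ in length zero. As $\rho$ has compact support, $\rho(Z)=0$. $\square$

## 11. Characteristic vectors from two generic planes span a good plane

In Theorem 1 the vectors $(1,0,-1)$ and $(0,1,-1)$ could be seen to form a good pair. In general this needs an argument, and this is where irreducible factors of degree at least $2$ enter decisively. If some $R_j$ were linear, any two vectors of the hyperplane $\{R_j=0\}$ would span a space on which $R$ vanishes, so they would never form a good pair.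

Let $C_{reg}=\{\xi\in\mathbb R^n\setminus\{0\}:R(\xi)=0,\ dR(\xi)\ne0\}$, an analytic hypersurface (possibly empty). At each of its points exactly one $R_j$ vanishes, and $dR_j\neq0$ there: if two factors vanished, $dR$ would be $0$.

**Lemma 5.** $\mathrm{Disc}(\xi,\xi')$ does not vanish identically on any nonempty open subset of $C_{reg}\times C_{reg}$.

*Proof.* **Step 1: a polynomial vanishing on a piece of $\{R_j=0\}\cap C_{reg}$ is divisible by $R_j$.** Let $U\subset C_{reg}\cap\{R_j=0\}$ be nonempty and relatively open in $C_{reg}$, and let a real polynomial $f$ vanish on $U$. Number the coordinates so that $\partial_1R_j\ne0$ at some point of $U$. If $R_j\nmid f$, then by Gauss's lemma $f$ and the irreducible $R_j$ are coprime as polynomials in $\xi_1$ over $\mathbb R(\xi_2,\dots,\xi_n)$. Clearing denominators in a Bézout identity gives polynomials $a,b$ with $af+bR_j=g(\xi_2,\dots,\xi_n)\not\equiv0$. Then $g$ vanishes on the projection of $U$, which by the implicit function theorem contains an open subset of $\mathbb R^{n-1}$. This is a contradiction.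

**Step 2: from real to complex zeros.** Suppose $\mathrm{Disc}$ vanishes on a nonempty open set. After shrinking, it vanishes on $U\times U'$ with $U\subset\{R_j=0\}$, $U'\subset\{R_{j'}=0\}$ nonempty and open in $C_{reg}$. For fixed $\xi'\in U'$, Step 1 shows $R_j\mid\mathrm{Disc}(\cdot,\xi')$, so $\mathrm{Disc}(w,\xi')=0$ for all $w\in\mathbb C^n$ with $R_j(w)=0$. Fix such a $w$. The real and imaginary parts of $\mathrm{Disc}(w,\cdot)$, as real polynomials, vanish on $U'$, so both are divisible by $R_{j'}$. Hence $\mathrm{Disc}(w,w')=0$ whenever $R_j(w)=0=R_{j'}(w')$.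

**Step 3: contradiction on one good plane.** Take $\eta\in G$ and $\Pi=\mathrm{span}_{\mathbb C}(\eta_1,\eta_2)$. On $\mathbb P(\Pi)$ all zeros of $R$ are simple, and $R_j,R_{j'}$ restrict to nonzero forms of degree at least $2$. If $j=j'$, choose two different zeros $w,w'$ of $R_j$. If $j\ne j'$, choose a zero $w$ of $R_j$ and a zero $w'$ of $R_{j'}$; they are different because zeros of $R$ are simple. In both cases $w,w'$ are not proportional, so $\mathrm{span}_{\mathbb C}(w,w')=\Pi$ and $\mathrm{Disc}(w,w')\ne0$. This contradicts Step 2. $\square$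

**Lemma 6.** For a.e. $(\eta,\eta')\in G\times G$: whenever $\xi\in\mathrm{span}(\eta)$ and $\xi'\in\mathrm{span}(\eta')$ are nonzero real zeros of $P$, the pair $(\xi,\xi')$ is good.

*Proof.* **Step 1: zeros as analytic branches.** A nonzero real zero $\xi$ of $P$ in a good plane is a simple zero of $R$ on that plane, so $dR(\xi)\ne0$ and $\xi\in C_{reg}$. By the implicit function theorem, locally on $G$ these zeros are, up to scaling, finitely many analytic branches $\xi^i(\eta)=\zeta_1^i\eta_1+\zeta_2^i\eta_2$ with $\zeta^i=\zeta^i(\eta)\in S^1$.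

**Step 2: each $\eta\mapsto\xi^i(\eta)\in C_{reg}$ is a submersion.** Let $v\in T_{\xi^i}C_{reg}$, that is, $dR(\xi^i)v=0$. Choose $\delta_1,\delta_2\in\mathbb R^n$ with $\zeta_1^i\delta_1+\zeta_2^i\delta_2=v$, and vary $\eta$ in the direction $(\delta_1,\delta_2)$. Differentiating $R(\zeta_1^i\eta_1+\zeta_2^i\eta_2)=0$, the part with $\zeta^i$ frozen is $dR(\xi^i)v=0$. So the part coming from $d\zeta^i$ vanishes too. Since $d\zeta^i$ is tangent to $S^1$ and the zero $\zeta^i$ of $R_\eta$ is simple, $d\zeta^i=0$. Hence $d\xi^i=v$.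

**Step 3: null exceptional set.** By Step 2, $(\eta,\eta')\mapsto(\xi^i(\eta),\xi^j(\eta'))$ is a submersion into $C_{reg}\times C_{reg}$, hence open. If the analytic function $\mathrm{Disc}(\xi^i(\eta),\xi^j(\eta'))$ vanished on an open set, $\mathrm{Disc}$ would vanish on a nonempty open subset of $C_{reg}\times C_{reg}$, contrary to Lemma 5. So its zero set is Lebesgue-null. Countably many pairs of local branches cover $G\times G$, and goodness is not affected by scaling $\xi$ and $\xi'$. $\square$

## 12. Proof of Theorem 2

**Part (a).** We follow Section 7. Almost every $(\eta,\eta')$ lies in $G\times G$, is as in Lemma 6, and has $p_\eta(E),p_{\eta'}(E)$ both null. Fix one.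

*Cylinders.* Let $Z_0\supset p_\eta(E)$ be Borel and $\mathcal L^2$-null, let $\zeta^i,\ell_i$ be as in Lemma 4, and $\xi^i=\zeta_1^i\eta_1+\zeta_2^i\eta_2$. The lines parallel to $\ell_i$ are $\{y:\zeta^i\cdot y=a\}$. By Fubini, $N_i=\{a:\mathcal H^1(Z_0\cap\{\zeta^i\cdot y=a\})>0\}$ is a Lebesgue-null Borel set. The set $Z=Z_0\setminus\bigcup_i\{\zeta^i\cdot y\in N_i\}$ satisfies the hypotheses of Lemma 4. Since $\zeta^i\cdot p_\eta(x)=x\cdot\xi^i$, we get
$$|\mu|\Big(E\setminus\bigcup_i\{x:\,x\cdot\xi^i\in N_i\}\Big)=0 .$$
Likewise for $\eta'$, with zeros $\xi'^j$ and null Borel sets $N'_j$. If one of the two planes contains no nonzero real zero of $P$, the corresponding union is empty and $|\mu|(E)=0$.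

*Intersections.* Otherwise $|\mu|$-a.e. point of $E$ lies in one of the finitely many sets
$$E_{ij}=\{x:\,x\cdot\xi^i\in N_i,\ x\cdot\xi'^j\in N'_j\}=p_{(\xi^i,\xi'^j)}^{-1}(N_i\times N_j').$$
The pair $(\xi^i,\xi'^j)$ is good by Lemma 6. The product $N_i\times N_j'$ is $\mathcal L^2$-null, and every line in $\mathbb R^2$ meets it in length zero, since at least one coordinate is a non-constant affine function along the line. Lemma 4 gives $|\mu|(E_{ij})=0$. So $|\mu|(E)=0$.

If $\mathcal H^2(E)=0$, every $p_\eta(E)$ is null because $p_\eta$ is Lipschitz, and $\mu\ll\mathcal H^2$ follows.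

**Part (b).** If $P=(v\cdot\xi)\,S(\xi)$, then $P(\partial)(\mathcal H^1\llcorner\mathbb Rv)=S(\partial)\,\partial_v(\mathcal H^1\llcorner\mathbb Rv)=0$, because $\mathcal H^1\llcorner\mathbb Rv$ is invariant under translations along $v$. But $\mathcal H^2(\mathbb Rv)=0$. Together with (a) this gives the equivalence.

**Part (c).** For a positive locally finite measure $\nu$ let $\theta^*(\nu,x)=\limsup_{r\to0}(2r)^{-2}\nu(B_r(x))$. We recall (Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 6.9): if $\theta^*(\nu,\cdot)\ge\lambda$ on a Borel set $B$, then $\nu(B)\ge c_0\lambda\,\mathcal H^2(B)$, where $c_0>0$ depends only on the normalization of $\mathcal H^2$.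

**Step 1: $\mu\llcorner S$ lives on a rectifiable set.** The Borel sets $S_l=\{x\in B_l(0):\theta^*(|\mu|,x)\ge1/l\}$ satisfy $\mathcal H^2(S_l)\le\frac{l}{c_0}|\mu|(B_l(0))<\infty$, and $S=\bigcup_lS_l$. Each $S_l$ is the union of a $2$-rectifiable and a purely $2$-unrectifiable Borel set (Mattila, Thm 15.6). The latter has null projection on a.e. $2$-plane by the Besicovitch–Federer theorem (Mattila, Thm 18.1), so it is $|\mu|$-null by (a). Thus $\mu\llcorner S$ is carried by a countably $2$-rectifiable Borel subset of $S$ on which $\mathcal H^2$ is $\sigma$-finite. Since $\mu\ll\mathcal H^2$ by (a), the Radon–Nikodym theorem gives $\mu\llcorner S=g\,\mathcal H^2\llcorner\Sigma$ with $\Sigma\subset S$ countably $2$-rectifiable and $g\ne0$ on $\Sigma$.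

**Step 2: blow-ups.** We show that the tangent plane itself carries a $P$-free measure. Cover $\mathcal H^2$-almost all of $\Sigma$ by countably many embedded $C^1$ surfaces $M_l$ of locally finite area, chosen as graphs with bounded gradient over balls. For $\mathcal H^2$-a.e. $x\in M_l\cap\Sigma$ the following hold.

* $x$ is a Lebesgue point of $g1_\Sigma$ with respect to $\mathcal H^2\llcorner M_l$. This function is locally integrable there, since $|g|\,\mathcal H^2\llcorner\Sigma\le|\mu|$.
* $\nu:=|\mu|\llcorner(\mathbb R^n\setminus(M_l\cap\Sigma))$ has $\theta^*(\nu,x)=0$. Indeed, if $B$ is the set of $x\in M_l\cap\Sigma$ with $\theta^*(\nu,x)\ge1/j$, then $0=\nu(B)\ge\frac{c_0}j\mathcal H^2(B)$.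

Fix such an $x$, let $T=T_xM_l$, and put $\mu_{x,r}=r^{-2}\big(\frac{\cdot-x}r\big)_\#\mu$. Let $\psi\in C_c(\mathbb R^n)$ be supported in $B_\varrho(0)$. The part of $\int\psi\,d\mu_{x,r}$ off $M_l\cap\Sigma$ is at most $\sup|\psi|\,r^{-2}\nu(B_{r\varrho}(x))\to0$. The rest equals $r^{-2}\int_{M_l}\psi(\frac{y-x}r)\,(g1_\Sigma)(y)\,d\mathcal H^2(y)$. Replacing $(g1_\Sigma)(y)$ by $g(x)$ costs at most
$$\sup|\psi|\;r^{-2}\int_{M_l\cap B_{r\varrho}(x)}|g1_\Sigma-g(x)|\,d\mathcal H^2,$$
which tends to $0$ because $\mathcal H^2(M_l\cap B_{r\varrho}(x))\le Cr^2$ and $x$ is a Lebesgue point. Finally, $r^{-2}\int_{M_l}\psi(\frac{y-x}r)\,d\mathcal H^2(y)\to\int_T\psi\,d\mathcal H^2$ because $M_l$ is a $C^1$ graph. So $\mu_{x,r}\rightharpoonup g(x)\,\mathcal H^2\llcorner T$ weakly-$*$ as $r\to0$.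

**Step 3: the condition on $T$.** By homogeneity of $P$ each $\mu_{x,r}$ is $P$-free. Passing to the limit, and using $g(x)\ne0$, we get $P(\partial)(\mathcal H^2\llcorner T)=0$. In orthonormal coordinates $(y,z)\in T\times T^\perp$ we have $\mathcal H^2\llcorner T=dy\otimes\delta_0(dz)$. All derivatives in $y$ vanish, so $P|_{T^\perp}(\partial_z)\,\delta_0(z)=0$. Derivatives of $\delta_0$ of different multi-indices are linearly independent, so $P|_{T^\perp}=0$. (For $n=2$, $T^\perp=\{0\}$ and the statement is $P(0)=0$.) Since $|\mu|\llcorner S\ll\mathcal H^2\llcorner\Sigma$ and $T=T_x\Sigma$ for $\mathcal H^2$-a.e. such $x$, this holds for $|\mu|$-a.e. $x\in S$.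

**Part (d).** *Sharpness.* Let $V\subset\{P=0\}$ with $\dim V=d$. In coordinates $(y,z)\in V^\perp\times V$, the measure $\mathcal H^{3-d}\llcorner V^\perp$ is $dy\otimes\delta_0(dz)$, and $P(\partial)$ acts on it as $P|_V(\partial_z)$, which is $0$. (For $d=0$ the measure is $\mathcal H^3$, a constant density, and $P(\partial)1=0$ since $k\ge1$.) As $\mathcal H^s(V^\perp)=0$ for $s>3-d$, this measure is not $\ll\mathcal H^s$ for any $s>3-d$.

*Bounds.* Since $P\not\equiv0$, $d\le2$.

If $d=2$, we repeat the line argument of Section 3. Choose $\xi$ with $P(\xi)\ne0$, $p(x)=x\cdot\xi$ and $\rho=p_\#(\varphi\mu)$. From (4) and (1), as in (5),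
$$P(\xi)\,\rho^{(k)}=\sum_{1\le|\beta|\le k}P^{(\beta)}(\xi)\,m_\beta^{(k-|\beta|)}$$
with compactly supported finite measures $m_\beta$ on $\mathbb R$. Convolving with $s_+^{k-1}/(k-1)!$, whose $k$-th derivative is $\delta_0$,
$$P(\xi)\,\rho=\sum_{1\le|\beta|\le k}P^{(\beta)}(\xi)\,\frac{s_+^{|\beta|-1}}{(|\beta|-1)!}*m_\beta\in L^\infty_{loc},$$
where $s_+^0=1_{\{s>0\}}$. So $\rho\ll\mathcal L^1$, and $|\mu|(p^{-1}(Z))=0$ for every Lebesgue-null Borel $Z\subset\mathbb R$ by Lemma 1. If $\mathcal H^1(E)=0$, then $p(E)$ is contained in such a $Z$. Hence $\mu\ll\mathcal H^1$.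

If $d=1$, then $P$ has no real linear factor, since such a factor would make $P$ vanish on a plane. Part (a) gives $\mu\ll\mathcal H^2$.

If $d=0$, then $P(\xi)\ne0$ for all $\xi\ne0$, so $P(\partial)$ is elliptic. By elliptic regularity $\mu$ is a smooth function times Lebesgue measure, and $\mu\ll\mathcal H^3$. $\blacksquare$
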